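# Group testing on hypergraphs: how large the error term is when edges have different sizes

## 1. Defective vertices: rank one

Start with a set of $n$ items, exactly $d$ of which are defective, where $1\le d\le n$ and $d$ is known. A test names a set $X$ of items, and the answer is positive if $X$ contains a defective item. Tests are adaptive. How many are needed in the worst case?

**Proposition (rank one).** If $c$ is this number, then $\bigl|c-d\lceil\log_2(n/d)\rceil\bigr|\le 2d$.

**Lower bound.** There are $\binom nd$ possible defective sets, and an algorithm that always uses at most $T$ tests distinguishes at most $2^T$ of them. Moreover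
$$\binom nd=\prod_{i=0}^{d-1}\frac{n-i}{d-i}\ \ge\ \Bigl(\frac nd\Bigr)^d ,$$
because $\frac{n-i}{d-i}\ge\frac nd$ when $n\ge d$. So $c\ge d\log_2(n/d)\ge d\lceil\log_2(n/d)\rceil-d$.

**Upper bound.** Put $k=\lceil\log_2(n/d)\rceil$. Since $n/2^k\le d$ and $d$ is an integer, the items split into at most $d$ groups of size at most $2^k$. Take a group and test what is left of it. If the answer is positive, halve repeatedly: at most $k$ further tests isolate one defective item. Remove it and test what is left of the group again. If the answer is negative, or nothing is left, discard the group. Each positive group test yields a new defective item, so there are at most $d$ of them. Each negative group test discards a group, so there are at most $d$ of these too. Altogether at most $dk+2d$ tests are used. $\square$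

Now let the defective objects be *sets* of items, and let a test be positive when it contains a whole defective set. What changes?

The lower bound is still only a count of possibilities, so it survives. The upper bound breaks at the words "remove it". A defective item that has been found can be left out of all later tests, and nothing is lost. A defective *edge* that has been found must not be contained in any later test, since otherwise the answer is positive anyway. To achieve this we have to leave out one of its vertices, and every undiscovered edge through that vertex then becomes invisible. After many discoveries, the tests that are still informative may be very thin. The whole subject of these notes is the price of this effect.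

## 2. Edges, tests, and the conjectured error $d^{r/\ell}$

**Definition (hypergraph).** A hypergraph $H=(V,E)$ has a finite vertex set $V$ and a nonempty set $E\subseteq 2^V$ of nonempty edges. We call it *admissible* if no edge properly contains another edge (the *antichain property*). The *rank* $r$ is the largest size of an edge, and $\ell$ denotes the smallest size of an edge.

**Definition (tests and complexity).** An unknown set $D\subseteq E$ with $|D|=d$, $1\le d\le|E|$, is to be identified. A test is a set $X\subseteq V$. It is positive if some $e\in D$ satisfies $e\subseteq X$, and negative otherwise. Tests may be adaptive. The number $c(H,d)$ is the minimum over all algorithms of the maximum, over all $D\subseteq E$ with $|D|=d$, of the number of tests used to determine $D$.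

Why antichains? Take $E=\{\{1\},\{1,2\},\{1,3\}\}$ and $d=2$. For $D=\{\{1\},\{1,2\}\}$ and for $D=\{\{1\},\{1,3\}\}$, a test is positive exactly when it contains $1$. These two sets cannot be told apart. In an admissible hypergraph this does not happen, because testing $X=e$ for an edge $e$ is positive if and only if $e\in D$.

The paper "Searching For Many Defective Edges In Hypergraphs" (https://publications.rwth-aachen.de/record/229036/files/4740.pdf) contains the following as Conjecture 4.2.

**Conjecture.** $c(H,d)=d\lceil\log_2(|E|/d)\rceil+O(d^{r/\ell})$. Precisely: for all $1\le\ell\le r$ there is $C=C(r,\ell)$ such that every admissible $H$ of rank $r$ and smallest edge size $\ell$, and every $1\le d\le|E|$, satisfy $\bigl|c(H,d)-d\lceil\log_2(|E|/d)\rceil\bigr|\le C\,d^{r/\ell}$.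

The problem comes with two quoted results, which we use only in Section 13.

* (i) For each $r$ there is $c_r>0$ such that for every hypergraph $H$ of rank $r$ and every $d$, some algorithm finds all defective edges with at most $d\log_2|E|+c_r\,d^{r/2}$ tests.
* (ii) For $3$-uniform hypergraphs, $c(H,d)=d\lceil\log_2(|E|/d)\rceil+O(d)$. This is the $3$-uniform case of a conjecture of Du and Hwang.

Throughout, put
$$\gamma=\frac{r-\ell+2}{2},$$
and "constant" means a positive number depending only on $r$ and $\ell$. Here is what we shall prove.

**Theorem 1.** Let $2\le\ell<r$. There are constants $c,d_0>0$ such that for every $d\ge d_0$ there is an admissible $H$ of rank $r$ and smallest edge size $\ell$ with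
$$c(H,d)\ \ge\ d\lceil\log_2(|E|/d)\rceil+c\,d^{(r-\ell+2)/2}.$$
Consequently the conjecture fails for all $r>\ell\ge3$.

**Theorem 2.** Let $2\le\ell<r$. There is a constant $C$ such that for all admissible $H$ of rank $r$ and smallest edge size $\ell$, and all $1\le d\le|E|$,
$$\bigl|c(H,d)-d\lceil\log_2(|E|/d)\rceil\bigr|\le C\,d^{(r-\ell+2)/2}.$$
By Theorem 1 the order $d^{(r-\ell+2)/2}$ cannot be improved.

**Theorem 3.** For $r=\ell\ge2$ there is a constant $C_r$ with $\bigl|c(H,d)-d\lceil\log_2(|E|/d)\rceil\bigr|\le C_r\,d\,(\log_2(2d))^2$.

**Corollary 4.** The inequality in the conjecture holds for $\ell=1$, for $\ell=2$, and for $r=\ell=3$. It fails for all $r>\ell\ge3$. The only pairs not settled here are $r=\ell\ge4$ (the uniform Du–Hwang conjecture), where Theorem 3 is what we prove.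

## 3. Cliques that blind every test: proof of Theorem 1

**The case $(r,\ell)=(4,3)$.** Fix a vertex $z$ and three disjoint sets $V_1,V_2,V_3$ of size $m$. Declare all triples $\{z,x,y\}$ with $x\ne y$ in the same $V_i$ to be edges that are *known to be defective*. Let the candidates for one further defective edge be the $m^3$ quadruples $\{z,x_1,x_2,x_3\}$ with $x_i\in V_i$. A test that reveals something about the quadruples must contain $z$ and must not contain a known triple. So it has at most one vertex in each $V_i$, and therefore contains at most one candidate. We are reduced to asking about the $m^3$ candidates one at a time, although only about $\frac32m^2$ edges are defective. With $d\approx\frac32m^2$ this costs about $d^{3/2}$, while the conjecture allows an error of only $d^{4/3}$.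

For $m=2$ we have $d=3+1=4$ and $|E|=3+8=11$. Seven tests are needed, but $4\lceil\log_2(11/4)\rceil=8$, so nothing is visible yet. For $m=100$ we have $d=3\cdot4950+1=14851$ and $|E|=1014850$. Then $|E|/d$ is about $68.3$, and $d\lceil\log_2(|E|/d)\rceil=7\cdot14851=103957$, whereas at least $999999$ tests are needed.

**The general construction.** Put $t=r-\ell+2\ge3$. For $d\ge t+1$ let $m\ge2$ be the largest integer with $t\binom m2+1\le d$. Take disjoint sets $K,V_1,\dots,V_t$ with $|K|=\ell-2$ and $|V_i|=m$. Take also $b=d-1-t\binom m2\ge0$ further pairwise disjoint $\ell$-sets, disjoint from everything else, and let $B$ be the family of these. Put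
$$A=\{K\cup\{x,y\}:x\ne y\in V_i,\ 1\le i\le t\},\qquad F=\{K\cup\{x_1,\dots,x_t\}:x_i\in V_i\},\qquad E=A\cup B\cup F.$$

**Admissibility.** Members of $A\cup B$ have size $\ell$, and members of $F$ have size $\ell-2+t=r>\ell$. A member of $A$ has two vertices in one $V_i$, while a member of $F$ has only one there, so no $A$-edge lies in an $F$-edge. Members of $B$ are disjoint from all other edges. Hence no edge properly contains another, the rank is $r$, and the smallest edge size is $\ell$. Also $|A|+|B|=d-1$ and $|F|=m^t$.

**Each test has a default answer.** Consider only the $m^t$ possibilities $D_f=A\cup B\cup\{f\}$ with $f\in F$, and let $X$ be a test.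

* If $X$ contains a member of $A\cup B$, the answer is positive for every $D_f$.
* Otherwise, if $K\not\subseteq X$, then $X$ contains no member of $F$, and the answer is negative for every $D_f$.
* Otherwise $K\subseteq X$, and $|X\cap V_i|\le1$ for all $i$, because $X$ contains no $A$-edge. So $X$ contains at most one member of $F$, and the answer is negative for all $D_f$ with at most one exception.

Run any algorithm and always give the default answer. Each test rules out at most one $f$. After $s\le m^t-2$ tests at least two of the sets $D_f$ remain consistent with all answers, so the algorithm cannot stop. Hence $c(H,d)\ge m^t-1$.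

**Comparison with $d$.** By maximality of $m$ we have $d\le t\binom{m+1}2\le tm^2$, so $m^t\ge(d/t)^{t/2}$. Since $m\ge2$, also $d\ge t\,m(m-1)/2\ge tm^2/4$, so $m^t\le(4d/t)^{t/2}\le(2d)^{t/2}$. Thus $|E|\le d+(2d)^{t/2}\le2(2d)^{t/2}$, and
$$d\lceil\log_2(|E|/d)\rceil\le d(\log_2|E|+1)\le d\bigl(2+\tfrac t2\log_2(2d)\bigr).$$
Since $t/2\ge3/2$,
$$c(H,d)-d\lceil\log_2(|E|/d)\rceil\ \ge\ (d/t)^{t/2}-1-d\bigl(2+\tfrac t2\log_2(2d)\bigr)\ \ge\ c\,d^{t/2}\qquad(d\ge d_0)$$
with, for instance, $c=\frac12t^{-t/2}$ and $d_0$ large. Here $t/2=\gamma$. Finally
$$\gamma-\frac r\ell=\frac{r-\ell+2}{2}-\frac r\ell=\frac{(r-\ell)(\ell-2)}{2\ell},$$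
which is positive for $r>\ell\ge3$. So for such $r,\ell$ no constant $C(r,\ell)$ can satisfy $c\,d^\gamma\le C\,d^{r/\ell}$ for all $d\ge d_0$. This proves Theorem 1. $\square$

For $\ell=2$ the two exponents agree, so this construction does not contradict the conjecture there. The rest of the notes shows that this example is the worst possible, up to constants, for every $2\le\ell<r$.

## 4. Reducing the upper bounds to a count of negative tests

**The lower direction.** The counting argument of Section 1, with $n$ replaced by $|E|$, gives for every admissible $H$
$$c(H,d)\ge d\log_2(|E|/d)\ge d\lceil\log_2(|E|/d)\rceil-d. \tag{1}$$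
Since $\gamma\ge1$, this is the lower direction in Theorems 2 and 3.

**What remains.** It suffices to find a constant $C$ with
$$c(H,d)\le d\log_2|E|+Cd^\gamma\quad(2\le\ell<r),\qquad c(H,d)\le d\log_2|E|+Cd(\log_2(2d))^2\quad(\ell=r\ge2). \tag{2}$$
Indeed $d\log_2|E|=d\log_2(|E|/d)+d\log_2d$. For $\ell<r$ we have $\gamma\ge3/2$, so $d\log_2d=O(d^{3/2})=O(d^\gamma)$. For $\ell=r$ we use $d\log_2d\le d(\log_2(2d))^2$.

**State of the algorithm.** From now on $\ell\ge2$. The algorithm maintains the set $D'\subseteq D$ of edges already found, and a set $L\subseteq E\setminus D'$ of *live* edges with $D\setminus D'\subseteq L$. Initially $D'=\emptyset$ and $L=E$. It stops when $|D'|=d$ or $L=\emptyset$; in both cases $D=D'$.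

**Definition ($D'$-independent).** A set $S\subseteq V$ is $D'$-independent if it contains no member of $D'$.

A live edge $f$ is $D'$-independent: a member of $D'$ inside $f$ would differ from $f$, since $f\notin D'$, and the antichain property forbids that. A positive answer to a $D'$-independent test reveals the presence of a *new* defective edge. A negative answer on $X$ allows us to remove from $L$ all edges contained in $X$. The main tests will always be $D'$-independent.

The next section shows that each positive main test can be turned into a new member of $D'$ for $\log_2|E|+2r$ further tests. Hence there are at most $d$ positive main tests, and together with the searches that follow them they cost at most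
$$d(\log_2|E|+2r+1)=d\log_2|E|+O(d).$$
Everything else is about the number of negative main tests.

## 5. Extracting one defective edge with $\log_2|E|+2r$ tests

**Lemma 5 (FIND).** Let $X$ be $D'$-independent with a positive test. Then an element of $D\cap L$ contained in $X$ can be found with at most $\log_2|E|+2r$ further tests.

The idea is to build the edge one vertex at a time, choosing each vertex by a binary search weighted by the number of candidate edges. Then a vertex that leaves few candidates, and so may take many tests to locate, also shrinks the candidate list a lot, and the costs telescope.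

**Step 1: set-up.** Let $\mathcal C=\{e\in L:e\subseteq X\}$. Defective edges inside $X$ are not in $D'$, so they lie in $\mathcal C$. Thus a set $Y\subseteq X$ tests positive if and only if it contains a member of $D\cap\mathcal C$. Order $X=\{x_1,\dots,x_n\}$ and put $X_i=\{x_1,\dots,x_i\}$. We maintain a pair $(P,i)$ with $P\subseteq X$ and $P\cap X_i=\emptyset$ such that

* $P\cup X_i$ is known to be positive, and
* every defective edge contained in $P\cup X_i$ contains $P$.

Let $w=\#\{e\in\mathcal C:P\subseteq e\subseteq P\cup X_i\}\ge1$. Start with $(\emptyset,n)$, where $w=|\mathcal C|$.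

**Step 2: when to stop.** If $P\in\mathcal C$, some defective edge lies in $P\cup X_i$. It contains $P$, and by the antichain property it equals $P$. Output $P$.

**Step 3: the next vertex.** Suppose $P\notin\mathcal C$. Then no defective edge lies in $P$: such an edge would contain $P$, hence equal $P$, and would belong to $\mathcal C$. So there is a least $i'\in\{1,\dots,i\}$ such that $P\cup X_{i'}$ is positive. For $1\le h\le i$ put
$$w_h=\#\{e\in\mathcal C:P\subseteq e\subseteq P\cup X_h,\ x_h\in e\}.$$
Each edge $e$ counted in $w$ differs from $P$, and it is counted in $w_h$ exactly for the largest index $h$ with $x_h\in e\setminus P$. So $\sum_hw_h=w$. A defective edge in $P\cup X_{i'}$ contains $P$ by the invariant, and contains $x_{i'}$ by minimality of $i'$; hence $w_{i'}\ge1$.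

**Step 4: the weighted search for $i'$.** The test $P\cup X_h$ answers the question "is $i'\le h$?". For each $h$ with $w_h>0$ put
$$s_h=\frac1w\Bigl(\sum_{g<h}w_g+\frac{w_h}2\Bigr)\in[0,1).$$
These points increase with $h$. Maintain a half-open dyadic interval containing $s_{i'}$, starting with $[0,1)$. While it contains at least two points, pass to the half that contains $s_{i'}$. If only one half contains points, no test is needed. Otherwise test $P\cup X_h$ for the largest $h$ whose point lies in the left half. Stop when only one point is left.

For $h\ne i'$ with $w_h>0$ we have $|s_h-s_{i'}|\ge(w_h+w_{i'})/(2w)>w_{i'}/(2w)$. After $u$ tests the interval has length at most $2^{-u}$. If it still contains a second point, then $2^{-u}>w_{i'}/(2w)$, that is, $u<\log_2(w/w_{i'})+1$. Apply this just before the last test: the search uses at most $\log_2(w/w_{i'})+2$ tests.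

**Step 5: iterate.** Replace $(P,i)$ by $(P\cup\{x_{i'}\},i'-1)$. The union $P\cup X_{i'}$ is positive, and every defective edge in it contains $P$ and $x_{i'}$, so the invariants hold. The new value of $w$ is $w_{i'}$. Since $P$ gains a vertex in each round and is always contained in an edge, there are at most $r$ rounds. The logarithms telescope, and the total is at most $\log_2|\mathcal C|+2r\le\log_2|E|+2r$. $\square$

**Example.** Let $X=\{1,2,3,4\}$ and $\mathcal C=\{12,13,24,34\}$ (writing $12$ for $\{1,2\}$), with defective edges $13$ and $34$. Sorting by largest element, $w_2=1$, $w_3=1$, $w_4=2$, so $s_2=\frac18$, $s_3=\frac38$, $s_4=\frac34$. Test $\{1,2,3\}$: positive, so pass to $[0,\frac12)$. Test $\{1,2\}$: negative, so $i'=3$. Now $P=\{3\}$, $i=2$, and the only edge of $\mathcal C$ that contains $3$ and lies in $\{1,2,3\}$ is $13$. No further test is needed, and the output is $13$ after $2=\log_2|\mathcal C|$ tests.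

## 6. Random tests of a single density, and where they fail

We want $D'$-independent tests $X$ that contain many live edges, so that a negative answer removes many. A natural choice is random. Let $W=\bigcup D'$, so $|W|\le rd$. Vertices outside $W$ are harmless: put all of them in $X$. Put each vertex of $W$ in a random set $R$ with probability $c_0/\sqrt d$, and whenever some $e\in D'$ is completely inside $R$, delete its vertices. The density $d^{-1/2}$ looks right when $\ell=2$: for $d$ edges of size $2$, the expected number of edges inside $R$ is at most $c_0^2$.

Suppose every live edge lies in $X$ with probability at least $\rho$. Then some fixed $X$ contains a $\rho$-fraction of the live edges, and we can hope for about $\rho^{-1}$ negative tests up to logarithms. There are three obstacles.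

* **Vertices of large degree.** Let $D'$ contain at least $d/2$ edges $\{v,u_i\}$. Given $v\in R$, the probability that no $u_i$ is in $R$ is at most $(1-c_0/\sqrt d)^{d/2}\le e^{-c_0\sqrt d/2}$. So $v$ is nearly always deleted, and a live edge through $v$ is contained in $X$ with exponentially small probability.
* **The wrong exponent.** A live edge with $r$ vertices in $W$ is contained in $R$ with probability $(c_0/\sqrt d)^r$. This gives no better than $\rho^{-1}\approx d^{r/2}$, but $\gamma=\frac r2-\frac{\ell-2}2$ is smaller than $\frac r2$ as soon as $\ell\ge3$.
* **Unbounded $|E|$.** If each negative test removes a $\rho$-fraction of $L$, it takes about $\rho^{-1}\ln|E|$ negative tests to empty $L$. In (2) the term $\log_2|E|$ may be multiplied only by $d$, not by $\rho^{-1}$.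

The first two obstacles have a common cure. Consider a live edge $f$ and a set $T\subseteq f$. The danger to $f$ coming from found edges $e$ with $e\cap f=T$ and $|e\setminus T|=j$ is measured by the number of these $e$ times the $j$-th power of the density. At density about $1/\sqrt d$ this is harmless exactly when there are fewer than about $(\sqrt d)^j$ such $e$. If there are more, call $T$ *heavy*. There are few heavy sets, so we can afford to *guess* one and put it into $X$ as a whole. For witness $j$ there will be only $O(d^{1-j/2})$ candidates $U$. A correct guess has probability about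
$$d^{\,j/2-1}=d^{-|U|/2}\,d^{(|U|+j-2)/2}\ \ge\ d^{-|U|/2}\,d^{(\ell-2)/2},$$
because $|U|+j$ is the size of an edge. So guessing one heavy set instead of hitting its vertices one by one gains a factor $d^{(\ell-2)/2}$, which is exactly the difference between $d^{r/2}$ and $d^\gamma$.

And if $f$ has no heavy subset? Then the density around $f$ can be raised, and we raise it until some subset of $f$ becomes heavy for the new density. This forces us to work with all densities $2^a/\sqrt d$ at once. The third obstacle is dealt with in Sections 11 and 12.

## 7. Heavy sets and levels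

Put
$$M=d^\gamma,\qquad A=\lfloor\tfrac12\log_2d\rfloor,\qquad q_a=\sqrt d\,2^{-a}\quad(0\le a\le A).$$
Then $q_a\ge1$, $q_A<2$, and $2^a\le\sqrt d$ for $a\le A$. Fix the current $D'$, and let $W=\bigcup D'$.

**Definition (heavy).** For $\emptyset\ne U\subseteq V$ and $j\ge1$ let $\deg_j(U)=\#\{e\in D':U\subseteq e,\ |e|=|U|+j\}$. The set $U$ is *$a$-heavy with witness $j$* if $\deg_j(U)\ge q_a^j$. Let $\mathcal H_{a,j}$ be the set of such $U$.

Since $q_a^j\ge1$, a heavy set lies in some edge of $D'$. So $U\subseteq W$, $|U|+j\ge\ell$, and $j\le r$. Each of the at most $d$ edges of $D'$ has at most $2^r$ subsets, hence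
$$|\mathcal H_{a,j}|\le 2^rd/q_a^j. \tag{3}$$
An $a$-heavy set is $(a+1)$-heavy, because $q_{a+1}\le q_a$.

**Definition (levels).** For $f\subseteq V$ with $|f|\le r$ let $S_a(f)$ be the union of all $a$-heavy $U\subseteq f$. For $v\in f$ let
$$\lambda(v)=\lambda_f(v)=\min\{a\le A:v\in S_a(f)\},$$
or $\lambda(v)=A+1$ if there is no such $a$. Put $\Lambda(f)=\sum_{v\in f}\lambda_f(v)$.

**Monotonicity.** When $D'$ grows, degrees grow and heavy sets stay heavy. So all $\lambda_f(v)$ and $\Lambda(f)$ can only decrease. Vertices outside $W$ have $\lambda=A+1$.

**Example.** Let $(r,\ell)=(3,2)$ and $d=16$, so $A=2$ and $(q_0,q_1,q_2)=(4,2,1)$. Let $D'$ consist of seven edges $\{v,u_1\},\dots,\{v,u_7\}$. Then $\deg_1(\{v\})=7\ge4$, so $\{v\}$ is $0$-heavy. Each $\{u_i\}$ has $\deg_1=1$: it is $2$-heavy but not $1$-heavy. No set of two or more vertices is heavy. With $y\notin W$, the edge $f=\{u_1,u_2,y\}$ has levels $2,2,3$ and $\Lambda(f)=7$. The edge $\{u_1,u_2,u_3\}$ has $\Lambda=6$. An edge $\{v,y,z\}$ with $y,z\notin W$ has levels $0,3,3$.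

A large level means that the vertex tolerates a high density. If $\lambda(v)\ge1$, no subset of $f$ through $v$ is $(\lambda(v)-1)$-heavy, so density about $1/q_{\lambda(v)-1}=2^{\lambda(v)-1}/\sqrt d$ is safe for it.

**Lemma 6 (private vertices).** Let $U_1,\dots,U_k$ ($k\ge1$) be nonempty sets with union $S$ such that no proper subfamily has union $S$, and let $j_i\ge1$ with $|U_i|+j_i\ge\ell$. Then
$$\sum_{i=1}^k(2-j_i)-|S|\ \le\ 2-\ell. \tag{4}$$

**Proof.** Each $U_i$ with $i\ge2$ contains a vertex that is in none of the other sets, since otherwise it could be dropped. So $|S|\ge|U_1|+k-1$. Since $2-j_i\le1$, also $\sum_i(2-j_i)\le(2-j_1)+(k-1)$. Subtract and use $|U_1|\ge\ell-j_1$. $\square$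

For instance, with $\ell=3$, $U_1=\{1,2\}$, $U_2=\{1,3\}$, $j_1=j_2=1$, both sides equal $-1$. The lemma says that covering a set by several heavy sets is, in the count that matters, never worse than covering by one.

## 8. A random $D'$-independent set with many densities

Put $c_0=2^{-r-1}r^{-2}$ and $\kappa=1-2^{-1/2}$. We construct a random set $X$.

**Choice of a heavy part $S$ and a base level $\alpha$.** Choose one of three modes, each with probability $\frac13$.

* Mode (a): $S=\emptyset$ and $\alpha=A+1$.
* Mode (b): $\alpha=1$. Choose $k\in\{1,\dots,r\}$ and $j_1,\dots,j_k\in\{1,\dots,r\}$ uniformly, then $U_i\in\mathcal H_{0,j_i}$ uniformly and independently. Put $S=\bigcup U_i$.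
* Mode (c): choose $\alpha\in\{1,\dots,A\}$ with probability $\theta_\alpha$, then $j\in\{1,\dots,r\}$ uniformly, then $U\in\mathcal H_{\alpha,j}$ uniformly. Put $S=U$. Here $\theta_\alpha\propto2^{-\alpha/2}$ if $\ell<r$, and $\theta_\alpha=1/A$ if $\ell=r$.

Since $\sum_{\alpha\ge1}2^{-\alpha/2}=1/(\sqrt2-1)$, we have $\theta_\alpha\ge(\sqrt2-1)2^{-\alpha/2}$ when $\ell<r$.

If a choice is impossible, or $S$ is not $D'$-independent, let $X=V\setminus W$. Otherwise continue as follows.

**Choice of scales.** For each $u\in V\setminus S$ choose independently $\mu_u=\alpha+\beta_u$ with $\beta_u\in\{0,\dots,A+1-\alpha\}$ and probability proportional to $2^{-\beta_u/2}$. Since $\sum_{\beta\ge0}2^{-\beta/2}=1/\kappa$, each value $\beta$ has probability at least $\kappa2^{-\beta/2}$. Note that $1\le\mu_u\le A+1$.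

**Choice of $R$.** Put all of $V\setminus W$ in $R$, and put each $u\in W\setminus S$ in $R$ independently with probability $c_0/q_{\mu_u-1}\le1$.

**Repair.** For every $e\in D'$ with $e\subseteq S\cup R$, delete from $S\cup R$ all vertices of $e\setminus S$ at which $\mu$ is maximal among the vertices of $e\setminus S$. All deletions refer to the original set $S\cup R$. What is left is $X$.

Since $S$ is $D'$-independent, $e\setminus S\ne\emptyset$, so every dangerous $e$ loses a vertex and $X$ is $D'$-independent. Only vertices of $W\setminus S$ are deleted, so $X\supseteq V\setminus W$. Hence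
$$f\subseteq X\quad\text{if and only if}\quad f\cap W\subseteq X .$$

The repair rule deletes the vertices of highest density. Therefore a vertex at scale $\lambda$ is endangered only by edges whose other random vertices have density at most that of scale $\lambda$. This makes the levels of Section 7 the right quantity.

## 9. The survival probability

**Lemma 7.** Let $f$ be $D'$-independent with $\ell\le|f|\le r$, and let $p(f)=\Pr[f\subseteq X]$. There is a constant $c_1>0$ with
$$p(f)\ge\frac{c_1}M\,2^{\delta\Lambda(f)},\quad\delta=\frac1{2r}\qquad(\ell<r);\qquad\qquad p(f)\ge\frac{c_1}{d\log_2(2d)}\qquad(\ell=r).$$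

Write $\lambda=\lambda_f$ and $s=|f|$. In the proof, $c$ is a positive constant that may change from line to line.

**Step 1: with correct guesses, $f$ survives the repair with probability at least $\frac12$.** Suppose the construction chose $S\subseteq f$, that $\lambda(v)\ge1$ for all $v\in f\setminus S$, and that $\mu_v=\lambda(v)$ for all $v\in f\setminus S$. Condition on the mode, $\alpha$, $S$ and all scales $\mu_u$, and also on the event $f\setminus S\subseteq R$. We claim that $\Pr[f\subseteq X]\ge\frac12$. ($S\subseteq f$ is $D'$-independent, so the construction does continue past the choice of $S$.)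

If $f\not\subseteq X$, some $v\in f$ was deleted. Vertices of $S$ are never deleted, so $v\in f\setminus S$, and there is $e\in D'$ with $e\subseteq S\cup R$, $v\in e$, and $\mu_v$ maximal in $e\setminus S$. Call such an $e$ bad for $v$. Put $T=e\cap f\ni v$ and $j=|e\setminus T|$. Then $j\ge1$, because $f$ is $D'$-independent. The $j$ vertices of $e\setminus T$ lie outside $f\supseteq S$, so they are in $W\setminus S$ and must all be in $R$. Each of them has $\mu_u\le\mu_v=\lambda(v)$, and $q_a$ decreases with $a$, so each is in $R$ with probability at most $c_0/q_{\lambda(v)-1}$. These events are independent of each other and of $\{f\setminus S\subseteq R\}$, since different vertices are involved.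

By definition of the level, $v\notin S_{\lambda(v)-1}(f)$, so $T\subseteq f$, which contains $v$, is not $(\lambda(v)-1)$-heavy. Hence for given $v,T,j$ there are fewer than $q_{\lambda(v)-1}^j$ edges $e\in D'$ with $e\cap f=T$ and $|e\setminus T|=j$. The expected number of bad ones is at most
$$q_{\lambda(v)-1}^{\,j}\Bigl(\frac{c_0}{q_{\lambda(v)-1}}\Bigr)^j=c_0^j\le c_0 .$$
There are at most $r\cdot2^r\cdot r$ triples $(v,T,j)$, so the failure probability is at most $r^22^rc_0=\frac12$.

**Step 2: the price of the guesses.** Suppose $S\subseteq f$ and $\lambda(v)\ge\max(\alpha,1)$ for all $v\in f\setminus S$. For each such $v$, $\mu_v=\lambda(v)$ has probability at least $\kappa2^{-(\lambda(v)-\alpha)/2}$. Given this, $v\in R$ with probability at least $c_0/q_{\lambda(v)-1}=c_02^{\lambda(v)-1}/\sqrt d$ (for $v\notin W$ the probability is $1$, which is at least as large). Multiplying over $v$ and using Step 1,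
$$p(f)\ \ge\ c\,\Pr[\text{mode},\alpha,S]\prod_{v\in f\setminus S}2^{(\lambda(v)+\alpha)/2}\,d^{-1/2}. \tag{5}$$
Let $\lambda^*=\min_{v\in f}\lambda(v)$. Three cases use the three modes.

**Step 3: the case $\lambda^*=0$.** Use mode (b) with $S=S_0(f)\ne\emptyset$ and $\alpha=1$. All $v\in f\setminus S$ have $\lambda(v)\ge1$. Choose $0$-heavy sets $U_1,\dots,U_k\subseteq f$ with witnesses $j_i$ and union $S$ such that no proper subfamily has union $S$. Each has a private vertex, so $k\le r$. By (3) and $q_0=\sqrt d$,
$$\Pr[\text{mode},\alpha,S]\ \ge\ \frac1{3r}\prod_{i=1}^k\frac1r\cdot\frac{d^{j_i/2}}{2^rd}\ \ge\ c\prod_{i=1}^kd^{\,j_i/2-1}.$$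
Since $\lambda=0$ on $S$, we have $\Lambda(f)=\sum_{v\in f\setminus S}\lambda(v)$, and (5) gives $p(f)\ge c\,d^{-x}2^{\Lambda(f)/2}$ with
$$2x=\sum_i(2-j_i)+s-|S|\ \le\ 2-\ell+s\ \le\ 2\gamma$$
by Lemma 6. So $p(f)\ge\frac cM2^{\Lambda(f)/2}$, which is enough for $\ell<r$ because $\delta\le\frac12$. For $\ell=r$ we have $M=d$, and $p(f)\ge c/d\ge c/(d\log_2(2d))$.

**Step 4: the case $1\le\lambda^*\le A$.** Put $\alpha=\lambda^*$. Some vertex has level $\alpha$, so there is an $\alpha$-heavy $U\subseteq f$; let $j$ be a witness. Use mode (c) with $S=U$. Every $v\in U$ has $\lambda(v)\le\alpha$, hence $\lambda(v)=\alpha$. For $v\in f\setminus U$ write $\lambda(v)=\alpha+b_v$ with $b_v\ge0$, and let $B=\sum_{v\in f\setminus U}b_v$. Then $\Lambda(f)=s\alpha+B\le r\alpha+B$. By (3), the mode, $\alpha$ and $S=U$ have probability at least $c\,\theta_\alpha q_\alpha^j/d=c\,\theta_\alpha d^{\,j/2-1}2^{-\alpha j}$. So (5) gives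
$$p(f)\ge c\,\theta_\alpha\,d^{\,j/2-1}\,2^{-\alpha j}\,d^{-(s-|U|)/2}\,2^{\alpha(s-|U|)+B/2}.$$
Multiply by $M=d^{(r-\ell+2)/2}$. The power of $d$ becomes $d^{w/2}$ with
$$w=(r-\ell+2)+(j-2)-(s-|U|)=(r-s)+(|U|+j-\ell)\ge0 .$$
Since $\sqrt d\ge2^\alpha$, we have $d^{w/2}\ge2^{\alpha w}$. Now $w-j+s-|U|=r-\ell$, so
$$M\,p(f)\ \ge\ c\,\theta_\alpha\,2^{\alpha(w-j+s-|U|)+B/2}=c\,\theta_\alpha\,2^{\alpha(r-\ell)+B/2}.$$
For $\ell<r$, $\theta_\alpha\ge(\sqrt2-1)2^{-\alpha/2}$ and $r-\ell-\frac12\ge\frac12$, so this is at least $c\,2^{(\alpha+B)/2}\ge c\,2^{\Lambda(f)/(2r)}$, using $\Lambda(f)\le r(\alpha+B)$. For $\ell=r$ it is at least $c/A\ge c/\log_2(2d)$, and $M=d$.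

**Step 5: the case $\lambda^*=A+1$.** Use mode (a): $S=\emptyset$ and $\alpha=A+1=\lambda(v)$ for all $v\in f$. Each factor in (5) is $2^{A+1}/\sqrt d=2/q_A>1$, so $p(f)\ge c$. For $\ell=r$ this is more than enough. For $\ell<r$ we have $M\,p(f)\ge c\,d^{3/2}$, while $\Lambda(f)\le r(A+1)$ gives $2^{\delta\Lambda(f)}\le2^{(A+1)/2}\le\sqrt2\,d^{1/4}$. $\square$

**Comparison with Section 3.** Take the construction there with $\ell\ge3$ and $d=t\binom m2+1$, so $B=\emptyset$, and let $D'=A$ (the edge family) and $f=K\cup\{x_1,\dots,x_t\}$. A set $T\subseteq f$ that lies in an edge of $D'$ is contained in some $K\cup\{x_i\}$. If $T\subseteq K$, then $T$ has degree $d-1<d\le q_0^j$ with $j=\ell-|T|\ge2$. If $x_i\in T$, then $T$ has degree $m-1<\sqrt d$. So nothing is $0$-heavy. But $\deg_2(K)=d-1\ge d/4=q_1^2$, so $K$ is $1$-heavy with witness $2$. Thus $\lambda^*=1$. Step 4 with $U=K$ guesses $K$ and then hits $x_1,\dots,x_t$ at density about $d^{-1/2}$ each, which gives $p(f)\ge c\,d^{-t/2}$. A $D'$-independent set contains at most one of the $m^t$ members of $F$, so the average of $p(f)$ over $F$ is at most $m^{-t}\le(t/d)^{t/2}$. In this example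 the order $d^{-\gamma}$ is the truth.

## 10. Few sets have a small level sum

Lemma 7 says that edges with large $\Lambda$ are caught more often. To profit from this we need a companion statement: edges with small $\Lambda$ are few.

**Lemma 8.** Let $\ell<r$ and let $K\ge0$ be an integer. The number of nonempty $f\subseteq V$ with $|f|\le r$, all $\lambda_f(v)\le A$, and $\Lambda(f)\le K$ is at most $C_2M2^{(r+1)K}$, with a constant $C_2\ge1$.

**Proof.** For each $v\in f$ choose a $\lambda(v)$-heavy $U_v\subseteq f$ containing $v$, which exists because $\lambda(v)\le A$. These sets have union $f$. From them choose a subfamily $U_1,\dots,U_k$ with union $f$ of which no proper subfamily has union $f$. Say $U_i=U_{v_i}$ with distinct $v_i$, and put $a_i=\lambda(v_i)$ and let $j_i$ be a witness. Then $k\le r$ and $\sum a_i\le\Lambda(f)\le K$.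

For given $k$, $(a_i)$, $(j_i)$, the number of tuples $(U_1,\dots,U_k)$ is by (3) at most
$$\prod_{i=1}^k2^rd\,q_{a_i}^{-j_i}=\prod_{i=1}^k2^r\,d^{\,1-j_i/2}\,2^{a_ij_i}\ \le\ 2^{r^2}\,d^{\sum(1-j_i/2)}\,2^{rK}.$$
By Lemma 6 with $S=f$, $\sum(1-j_i/2)\le\frac12(2-\ell+|f|)\le\gamma$. The tuple determines $f$ as its union. Finally there are at most $r\cdot(K+1)^r\cdot r^r=O(2^K)$ choices of $(k,(a_i),(j_i))$. $\square$

## 11. A potential on traces: Stage I and Theorem 3

We now meet the third obstacle of Section 6: the number of live edges is not bounded in terms of $d$. But whether $f\subseteq X$ depends only on the trace $f\cap W$, and $W$ has at most $rd$ vertices. So we count traces, with a weight that barely grows when $W$ does.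

**Stage I, with a parameter $K_0\ge0$.** Call a live edge *light* if $\Lambda(f)\ge K_0$. Let $\rho\in(0,1]$ be a lower bound for $p(f)$, valid for all light live $f$ at all times. (If a bound coming from Lemma 7 exceeds $1$, then there are no light edges and Stage I is empty.) Let
$$\mathcal T=\{f\cap W:f\text{ live and light}\},\qquad\Omega=\sum_{\tau\in\mathcal T}(rd)^{-|\tau|}.$$
While $\mathcal T\ne\emptyset$, do the following. Each $\tau\in\mathcal T$ satisfies $\Pr[\tau\subseteq X]\ge\rho$, so the expected weight of the $\tau\in\mathcal T$ with $\tau\subseteq X$ is at least $\rho\,\Omega$. Hence there is a fixed $D'$-independent set $X\supseteq V\setminus W$ for which the traces contained in $X$ have weight at least $\rho\,\Omega$. Test it.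

**Negative answers.** Every live edge with trace contained in $X$ lies in $X$ and is removed from $L$. So $\Omega$ is multiplied by at most $1-\rho$.

**Positive answers.** FIND yields a new $e$, which is moved from $L$ to $D'$. By monotonicity of $\Lambda$, no edge becomes light. The set $W$ gains at most $r$ vertices, and a surviving light edge with old trace $\tau$ has new trace $\tau\cup\sigma$ for some $\sigma\subseteq e\setminus W$, where $W$ is the old set. So $\Omega$ is multiplied by at most
$$\sum_{\sigma\subseteq e\setminus W}(rd)^{-|\sigma|}\le\Bigl(1+\frac1{rd}\Bigr)^r\le e^{1/d}$$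
(on the right, $e$ is the base of the natural logarithm). Over the at most $d$ positive answers the total factor is at most $e$.

**Count.** Initially $W=\emptyset$, so $\mathcal T\subseteq\{\emptyset\}$ and $\Omega\le1$. While $\mathcal T\ne\emptyset$, a trace has at most $r$ vertices, so $\Omega\ge(rd)^{-r}$. If $N\ge1$ negative tests occur, look at the moment just before the last one: $(1-\rho)^{N-1}e\ge(rd)^{-r}$. Since $1-\rho\le e^{-\rho}$,
$$N\le1+\rho^{-1}\bigl(1+r\ln(rd)\bigr). \tag{6}$$

**Proof of Theorem 3.** Let $\ell=r$. Take $K_0=0$, so every live edge is light. Live edges are $D'$-independent, so Lemma 7 allows $\rho=c_1/(d\log_2(2d))$. By (6), Stage I uses $O\bigl(d(\log_2(2d))^2\bigr)$ negative tests. It ends with $L=\emptyset$, or earlier with $|D'|=d$. Together with the $d(\log_2|E|+2r+1)$ tests charged to positive answers, this is (2) for $\ell=r$. With (1) this proves Theorem 3. $\square$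

## 12. Removing the logarithm: Stage II and Theorem 2

Let $2\le\ell<r$. Using only $p(f)\ge c_1/M$ in (6) would give $O(d^\gamma\log(2d))$ negative tests. The logarithm in (6) is the number of factors $e$ by which the potential must fall. For edges with large $\Lambda$ the larger survival probability pays for it. Edges with small $\Lambda$ are so few, by Lemma 8, that no potential is needed.

**Step 1: choice of $K_0$.** Let $K_0=\lceil\delta^{-1}\log_2\log_2(4d)\rceil$ if this number is at most $A+1$, which holds for all $d\ge d_1$ with a constant $d_1$, because $A+1\ge\frac12\log_2d$. Otherwise put $K_0=0$. Since $\log_2\log_2(4d)\ge1$, we have $K_0\ge1$ in the first case.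

**Step 2: small $d$.** If $K_0=0$, then $d<d_1$. Stage I with $\rho=c_1/M$ ends with $L=\emptyset$ or $|D'|=d$, and by (6) the number of negative tests is at most a constant. This gives (2) for these $d$.

**Step 3: Stage I for the other $d$.** Now $K_0\ge1$, and Lemma 7 allows
$$\rho=c_1\,2^{\delta K_0}/M\ \ge\ c_1\log_2(4d)/M .$$
By (6) the number of negative tests is at most $1+\frac M{c_1\log_2(4d)}(1+r\ln(rd))=O(M)$. If the algorithm has not stopped, there is no light live edge left, so every live $f$ satisfies $\Lambda(f)\le K_0-1\le A$. By monotonicity this remains true. In particular all $\lambda_f(v)\le A$ for live $f$, so Lemma 8 applies from now on.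

**Step 4: Stage II.** For $k=K_0-1,K_0-2,\dots,0$ perform Step $k$, described next, stopping earlier if $|D'|=d$. At its beginning all live $f$ have $\Lambda(f)\le k$, so $|L|\le C_2M2^{(r+1)k}$ by Lemma 8. Let $L_k=\{f\in L:\Lambda(f)=k\}$. During Step $k$ the set $L_k$ only shrinks, because $L$ shrinks and no $\Lambda(f)$ increases.

* *While $|L_k|>M2^{-k}$.* Put $\rho_k=c_12^{\delta k}/M$. By Lemma 7 the expected number of members of $L_k$ contained in the random set $X$ is at least $\rho_k|L_k|$, so there is a $D'$-independent $X$ containing that many. Test it. A negative answer multiplies $|L_k|$ by at most $1-\rho_k$. A positive answer leads to FIND. If $N\ge1$ negative tests occur, then before the last one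
$$M2^{-k}<|L_k|\le(1-\rho_k)^{N-1}C_2M2^{(r+1)k}.$$
Hence $N\le1+\rho_k^{-1}\bigl(\ln C_2+(r+2)k\ln2\bigr)$.
* *When $|L_k|\le M2^{-k}$.* Test the remaining $f\in L_k$ one by one with $X=f$. By the antichain property the answer is positive if and only if $f\in D$. If so, move $f$ to $D'$; if not, remove $f$ from $L$. If in the meantime the level sum of some other $f$ drops below $k$, that edge leaves $L_k$ and is treated in a later step. There are at most $M2^{-k}$ negative tests.

After Step $k$ all live edges have $\Lambda\le k-1$. After Step $0$ there are no live edges, since $\Lambda\ge0$.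

**Step 5: the sum.** The number of negative tests in Stage II is at most
$$K_0+\sum_{k\ge0}\Bigl[\frac M{c_1}2^{-\delta k}\bigl(\ln C_2+(r+2)k\ln2\bigr)+M2^{-k}\Bigr]=O(M),$$
because the series converges to a multiple of $M$ by a constant, and $K_0\le A+1=O(M)$. Each positive main test in either stage produces a new member of $D'$, so there are at most $d$ of them. Altogether
$$c(H,d)\le d(\log_2|E|+2r+1)+O(d^\gamma)=d\log_2|E|+O(d^\gamma).$$
This is (2) for $\ell<r$. With (1) it proves the inequality of Theorem 2, and Theorem 1 shows that the order $d^\gamma$ cannot be improved. $\square$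

Theorems 1, 2 and 3 have been proved without the quoted results (i) and (ii).

## 13. For which pairs $(r,\ell)$ the conjectured inequality holds

**Proof of Corollary 4.** The lower direction is (1) in every case, since $d\le d^{r/\ell}$. For the upper direction we go through the pairs.

* $r>\ell\ge3$: the inequality fails, by Theorem 1.
* $\ell=2<r$: Theorem 2, because $\gamma=\frac r2=\frac r\ell$.
* $r=\ell=2$: P. Johann (*A group testing problem for graphs with several defective edges*, Discrete Appl. Math. 117 (2002) 99–108) proves $c(H,d)\le d(\lceil\log_2(|E|/d)\rceil+7)$ for graphs.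
* $r=\ell=3$: quoted result (ii).
* $\ell=1$, $r\ge2$: by quoted result (i),
$$c(H,d)\le d\log_2|E|+c_rd^{r/2}\le d\lceil\log_2(|E|/d)\rceil+d\log_2d+c_rd^{r/2},$$
and the last two terms are $O(d^r)=O(d^{r/\ell})$, because $d\log_2d\le d^2\le d^r$.
* $r=\ell=1$: the proposition of Section 1, applied to the $n=|E|$ vertices that form edges, gives an error of at most $2d$.

The remaining pairs are those with $r=\ell\ge4$. There Theorem 3 gives the error bound $O\bigl(d(\log_2(2d))^2\bigr)$, and the conjectured inequality with error $O(d)$ is not settled here. $\square$
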